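\title{Sums and products of nonprincipal ultrafilters on $\mathbb{N}$ never coincide}

\begin{abstract}
Addition and multiplication on $\mathbb{N}$ extend to the Stone--\v{C}ech compactification $\beta\mathbb{N}$. We prove that a sum $p+q$ of two nonprincipal ultrafilters is never a product $r\cdot s$ of two nonprincipal ultrafilters. It follows that both distributive laws $p\cdot(q+r)=p\cdot q+p\cdot r$ and $(q+r)\cdot p=q\cdot p+r\cdot p$ fail for every nonprincipal $p$ and all $q,r\in\beta\mathbb{N}$. The main step shows that for nonprincipal $b$ the integer translates of $\beta\mathbb{N}\cdot b$ are pairwise disjoint. Its proof transports finite colorings of the affine group of $\mathbb{Q}$ to colorings of $\mathbb{Q}$ adapted to $b$, and combines them with the $2$-adic limit of $b$.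
\end{abstract}

\section{The distributive laws in $\beta\mathbb{N}$}

Let $\mathbb{N}=\{1,2,3,\dots\}$ be discrete, and let $\beta\mathbb{N}$ be its Stone--\v{C}ech compactification, viewed as the space of ultrafilters on $\mathbb{N}$. Principal ultrafilters are identified with the points of $\mathbb{N}$, and $\mathbb{N}^*=\beta\mathbb{N}\setminus\mathbb{N}$. For $A\subseteq\mathbb{N}$ put $-x+A=\{y:x+y\in A\}$ and $x^{-1}A=\{y:xy\in A\}$. Addition and multiplication extend to $\beta\mathbb{N}$ by
\begin{equation}\label{eq:ops}
A\in q+p\iff\{x:-x+A\in p\}\in q,\qquad A\in q\cdot p\iff\{x:x^{-1}A\in p\}\in q .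
\end{equation}
With either operation $\beta\mathbb{N}$ is a right topological semigroup with $\mathbb{N}$ in its topological center: the maps $q\mapsto q+p$ and $q\mapsto q\cdot p$ are continuous for every $p\in\beta\mathbb{N}$, and the maps $q\mapsto n+q$ and $q\mapsto n\cdot q$ are continuous for every $n\in\mathbb{N}$. Writing $\lim_{x\to p}$ for the limit along the ultrafilter $p$, formula \eqref{eq:ops} says that $q+p=\lim_{x\to q}\lim_{y\to p}(x+y)$ and $q\cdot p=\lim_{x\to q}\lim_{y\to p}xy$. One samples $x$ from $q$ first, and then samples $y$ from $p$ with $x$ already fixed.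

It is natural to ask how much of the interplay between the two operations survives. The two sides of the left distributive law are
\[
p\cdot(q+r)=\lim_{x\to p}\lim_{y\to q}\lim_{z\to r}(xy+xz),\qquad
p\cdot q+p\cdot r=\lim_{x\to p}\lim_{y\to q}\lim_{x'\to p}\lim_{z\to r}(xy+x'z).
\]
The left side samples $p$ once and the right side samples it twice. If $p=n$ is principal, both samples equal $n$ and the law holds. If $p$ is nonprincipal, the second sample $x'$ is far larger than $xy$, and there is no formal reason for equality. The following facts are known.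
\begin{enumerate}
\item[(i)] If $n\in\mathbb{N}$ and $p,q\in\beta\mathbb{N}$, then $n\cdot(p+q)=n\cdot p+n\cdot q$.
\item[(ii)] (van Douwen) The set of $p\in\mathbb{N}^*$ such that $(q+r)\cdot p\neq q\cdot p+r\cdot p$ and $r\cdot(q+p)\neq r\cdot q+r\cdot p$ for all $q,r\in\mathbb{N}^*$ has dense interior in $\mathbb{N}^*$.
\item[(iii)] There are no $p\in\mathbb{N}^*$ and $m,n\in\mathbb{N}$ with $p\cdot(m+n)=p\cdot m+p\cdot n$.
\end{enumerate}
These facts suggest that distributivity always fails for a nonprincipal multiplier. They do not prove it: (ii) leaves room for exceptional ultrafilters in a nowhere dense set, and the simplest invariants, residues and logarithmic size, take the same value on both sides (Remark~\ref{rem:invariants}). The following question is posed in \cite{problems}.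

\medskip
\noindent\textbf{Question.} \emph{Do there exist $p\in\mathbb{N}^*$ and $q,r\in\beta\mathbb{N}$ such that $p\cdot(q+r)=p\cdot q+p\cdot r$ or $(q+r)\cdot p=q\cdot p+r\cdot p$?}
\medskip

The answer is no, for a reason that has little to do with the shape of the two equations: one side is a product and the other is a sum. The operations extend to $\beta\mathbb{Z}\supseteq\beta\mathbb{N}$ by the same formula \eqref{eq:ops}, and $\mathbb{Z}^*=\beta\mathbb{Z}\setminus\mathbb{Z}$.

\begin{theorem}\label{thm:main}
If $p\in\mathbb{Z}^*$ and $q,r,s\in\mathbb{N}^*$, then $p+q\neq r\cdot s$. In particular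
\[
(\mathbb{N}^*+\mathbb{N}^*)\cap(\mathbb{N}^*\cdot\mathbb{N}^*)=\emptyset .
\]
\end{theorem}

For example, $p+p\neq p\cdot p$ for every $p\in\mathbb{N}^*$.

\begin{corollary}\label{cor:answer}
There are no $p\in\mathbb{N}^*$ and $q,r\in\beta\mathbb{N}$ with $p\cdot(q+r)=p\cdot q+p\cdot r$ or $(q+r)\cdot p=q\cdot p+r\cdot p$.
\end{corollary}

\begin{theorem}\label{thm:Z}
In $\beta\mathbb{Z}$ we have $(\mathbb{Z}^*+\mathbb{Z}^*)\cap(\mathbb{Z}^*\cdot\mathbb{Z}^*)=\emptyset$. In particular $p\cdot(q+r)\neq p\cdot q+p\cdot r$ and $(q+r)\cdot p\neq q\cdot p+r\cdot p$ for all $p,q,r\in\mathbb{Z}^*$.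
\end{theorem}

A sum $p+q$ is a limit of translates $m+q$, and a product $r\cdot s$ is a limit of dilates $x\cdot s$. We shall see that if the two were equal, infinitely many translates $m+q$ would lie in $\beta\mathbb{N}\cdot s$. The heart of the paper is that two elements of $\beta\mathbb{N}\cdot s$ never differ by a nonzero integer. To state this, give $\mathbb{Q}$ the discrete topology, so that $\beta\mathbb{N}\subseteq\beta\mathbb{Z}\subseteq\beta\mathbb{Q}$. For $\xi\in\mathbb{Q}_{>0}$ and $m\in\mathbb{Q}$ let $g_{\xi,m}(y)=\xi y+m$, and denote the continuous extension of this map to $\beta\mathbb{Q}$ by the same symbol.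

\begin{theorem}\label{thm:translates}
Let $b\in\mathbb{N}^*$.
\begin{enumerate}
\item[(a)] If $0\neq\theta\in\mathbb{Q}$, then $b$ is not in the closure of $\{g_{\xi,\theta}(b):\xi\in\mathbb{Q}_{>0}\}$ in $\beta\mathbb{Q}$.
\item[(b)] The sets $t+\beta\mathbb{N}\cdot b$, $t\in\mathbb{Z}$, are pairwise disjoint.
\item[(c)] For every $d\in\mathbb{N}^*$ there is at most one $m\in\mathbb{Z}$ with $m+d\in\beta\mathbb{N}\cdot b$.
\end{enumerate}
\end{theorem}

One case of (b) is immediate. Suppose $k\mathbb{N}\in b$ for every $k$. Since $x^{-1}(k\mathbb{N})\supseteq k\mathbb{N}$, every $a\cdot b$ contains $k\mathbb{N}$, so every element of $t+\beta\mathbb{N}\cdot b$ contains $t+k\mathbb{Z}$, and a modulus $k$ not dividing $t-t'$ separates the translates by $t$ and $t'$. For general $b$ congruences do not suffice, and the proof replaces them by colorings built for the given $b$.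

Section~\ref{sec:tools} collects the tools. Section~\ref{sec:reduction} derives Theorem~\ref{thm:main}, Corollary~\ref{cor:answer} and Theorem~\ref{thm:Z} from Theorem~\ref{thm:translates}(c) and shows that no hypothesis of Theorem~\ref{thm:main} can be dropped. Sections~\ref{sec:affine}--\ref{sec:exceptional} prove Theorem~\ref{thm:translates}. All proofs are in ZFC.

\section{Tools}\label{sec:tools}

\subsection*{Ultrafilters and limits}
Let $S$ be $\mathbb{N}$, $\mathbb{Z}$ or $\mathbb{Q}$. The space $\beta S$ is compact Hausdorff, and the sets $\overline{A}=\{p:A\in p\}$, $A\subseteq S$, are clopen and form a base. Thus $p$ lies in the closure $\overline{D}$ of a set $D\subseteq\beta S$ exactly when every $A\in p$ belongs to some member of $D$. The set $S^*=\beta S\setminus S$ is closed, and an ultrafilter is in $S^*$ exactly when it contains no finite set. For $S\subseteq T$ we identify $\beta S$ with $\overline{S}\subseteq\beta T$. Every map $f$ from $S$ to a compact Hausdorff space has a unique continuous extension $\tilde f$ to $\beta S$, and $\tilde f(p)=\lim_{x\to p}f(x)$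 depends only on the values of $f$ on a member of $p$. For $f:S\to S$ we have $A\in\tilde f(p)$ if and only if $f^{-1}[A]\in p$; if $f$ is injective, $\tilde f$ maps $S^*$ into $S^*$.

For $n\in\mathbb{Z}$ and $p\in\beta\mathbb{Z}$, the ultrafilters $n+p$ and $n\cdot p$ are the images of $p$ under $y\mapsto n+y$ and $y\mapsto ny$. A continuous map on a compact Hausdorff space sends closures onto closures, so for $X,Y\subseteq\mathbb{Z}$
\begin{equation}\label{eq:closure}
\overline{X}\cdot p=\overline{X\cdot p},\qquad\overline{Y}+p=\overline{Y+p},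
\end{equation}
where $X\cdot p=\{x\cdot p:x\in X\}$ and $Y+p=\{y+p:y\in Y\}$. In particular $r\cdot p\in\overline{X\cdot p}$ whenever $X\in r$, and likewise for sums. Let $-\mathbb{N}^*=\{(-1)\cdot p:p\in\mathbb{N}^*\}$, the set of nonprincipal ultrafilters containing $-\mathbb{N}$; then $\mathbb{Z}^*=\mathbb{N}^*\cup-\mathbb{N}^*$.

\begin{lemma}\label{lem:algebra}
Let $n\in\mathbb{Z}$, $\varepsilon,\varepsilon'\in\{1,-1\}$ and $p,q\in\beta\mathbb{Z}$.
\begin{enumerate}
\item[(a)] $n+p=p+n$ and $n\cdot p=p\cdot n$.
\item[(b)] $n\cdot(p+q)=n\cdot p+n\cdot q$ and $(\varepsilon\cdot p)\cdot(\varepsilon'\cdot q)=\varepsilon\varepsilon'\cdot(p\cdot q)$.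
\item[(c)] If $q\in\mathbb{N}^*$ then $\beta\mathbb{Z}+q\subseteq\mathbb{N}^*$, and if $q\in-\mathbb{N}^*$ then $\beta\mathbb{Z}+q\subseteq-\mathbb{N}^*$.
\item[(d)] If $p,q\in\beta\mathbb{N}$ and one of them is in $\mathbb{N}^*$, then $p+q$ and $p\cdot q$ are in $\mathbb{N}^*$. If $p,q\in\mathbb{Z}^*$, then $p+q$ and $p\cdot q$ are in $\mathbb{Z}^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:ops}, $A\in p+n$ means $\{x:x+n\in A\}\in p$, and so does $A\in n+p$. The same holds for products.

(b) The map $w\mapsto n\cdot w$ is continuous and $\lim_{x'\to n\cdot p}F(x')=\lim_{x\to p}F(nx)$ for every $F$. Hence both sides of the first identity equal $\lim_{x\to p}\lim_{y\to q}(nx+ny)$, and both sides of the second equal $\lim_{x\to p}\lim_{y\to q}\varepsilon\varepsilon'xy$.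

(c) Let $q\in\mathbb{N}^*$ and $m\in\mathbb{Z}$. All but finitely many $y\in\mathbb{N}$ have $m+y\in\mathbb{N}$, so $m+q\in\mathbb{N}^*$. As $\mathbb{N}^*$ is closed, \eqref{eq:closure} gives $\beta\mathbb{Z}+q\subseteq\mathbb{N}^*$. The other case is symmetric.

(d) Let $p,q\in\beta\mathbb{N}$ and $\{k\}\in p\cdot q$. Then $\{x\in\mathbb{N}:x^{-1}\{k\}\in q\}\in p$. This set consists of divisors of $k$, so $p$ is principal; and for $x$ in it the set $x^{-1}\{k\}\in q$ has one element, so $q$ is principal. For sums, replace divisors of $k$ by numbers below $k$. If $p,q\in\mathbb{Z}^*$, then $p+q\in\mathbb{Z}^*$ by (c), and $p\cdot q\in\overline{(\mathbb{Z}\setminus\{0\})\cdot q}\subseteq\mathbb{Z}^*$.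
\end{proof}

\subsection*{Countable sets whose closures meet}
An equation such as $p+q=r\cdot s$ equates two limits. The next lemma removes one of them: one side may be replaced by a single term of the approximating family.

\begin{lemma}[{\cite[Theorem~3.40]{HS}}]\label{lem:sep}
If $A,B\subseteq\beta\mathbb{Q}$ are countable and $\overline{A}\cap\overline{B}\neq\emptyset$, then $A\cap\overline{B}\neq\emptyset$ or $\overline{A}\cap B\neq\emptyset$.
\end{lemma}

\begin{proof}
Suppose both intersections are empty, and write $A=\{a_1,a_2,\dots\}$ and $B=\{b_1,b_2,\dots\}$. Choose $U_i\in a_i$ belonging to no member of $B$, and $V_i\in b_i$ belonging to no member of $A$. Put $U=\bigcup_i\bigl(U_i\setminus\bigcup_{j\le i}V_j\bigr)$ and $V=\bigcup_i\bigl(V_i\setminus\bigcup_{j\le i}U_j\bigr)$. The $i$th piece of $U$ belongs to $a_i$, so $\overline{A}\subseteq\overline{U}$, and in the same way $\overline{B}\subseteq\overline{V}$. The $i$th piece of $U$ misses the $k$th piece of $V$, because it misses $V_k$ if $k\le i$, and the latter misses $U_i$ if $i\le k$. So $U\cap V=\emptyset$,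 and no ultrafilter contains both.
\end{proof}

\subsection*{Maps that move an ultrafilter}

\begin{lemma}[{\cite[Theorem~3.35]{HS}}]\label{lem:fixed}
Let $f:\mathbb{Q}\to\mathbb{Q}$ and $b\in\beta\mathbb{Q}$. If $\{z:f(z)=z\}\notin b$, there is $E\in b$ with $f[E]\cap E=\emptyset$, and $\tilde f(b)\neq b$.
\end{lemma}

\begin{proof}
Let $W=\{z:f(z)\neq z\}\in b$, and consider the graph on $\mathbb{Q}$ with edges $\{z,f(z)\}$, $z\in W$. A set of $n$ vertices spans at most $n$ edges, so it contains a vertex with at most two neighbors in the set. Removing such vertices one at a time shows that every finite subgraph has a proper $3$-coloring, and by compactness of $\{1,2,3\}^{\mathbb{Q}}$ so does the whole graph. One color class belongs to $b$; let $E$ be its intersection with $W$. Then $f[E]\cap E=\emptyset$, so $f^{-1}[E]$ misses $E$ and $E\notin\tilde f(b)$.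
\end{proof}

\subsection*{The logarithm modulo one}
We need an invariant that ignores translation and detects dilation. Size on a logarithmic scale does both, and reducing modulo $1$ makes the target compact. Let $\lambda:\mathbb{N}\to\mathbb{R}/\mathbb{Z}$, $\lambda(n)=\ln n\bmod 1$.

\begin{lemma}\label{lem:log}
\begin{enumerate}
\item[(a)] $\lambda$ is injective on $\mathbb{N}$.
\item[(b)] $\tilde\lambda(r\cdot s)=\tilde\lambda(r)+\tilde\lambda(s)$ for $r,s\in\beta\mathbb{N}$.
\item[(c)] If $q\in\mathbb{N}^*$, then $\tilde\lambda$ is constant, equal to $\tilde\lambda(q)$, on $\beta\mathbb{Z}+q$.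
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\lambda(n)=\lambda(n')$ then $n/n'=e^j$ with $j\in\mathbb{Z}$, and $e^j$ is irrational unless $j=0$. (b) Take the limit along $s$ in $y$, then along $r$ in $x$, in $\lambda(xy)=\lambda(x)+\lambda(y)$. (c) For $m\in\mathbb{Z}$ we have $\ln(m+y)-\ln y\to0$ as $y\to\infty$, and $q$ contains every cofinite subset of $\mathbb{N}$. Hence $\tilde\lambda(m+q)=\tilde\lambda(q)$. Now use continuity and $\beta\mathbb{Z}+q=\overline{\mathbb{Z}+q}\subseteq\mathbb{N}^*$.
\end{proof}

\begin{remark}\label{rem:invariants}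
For $p,r\in\mathbb{N}^*$ and $q\in\beta\mathbb{N}$, both $\tilde\lambda(p\cdot(q+r))$ and $\tilde\lambda(p\cdot q+p\cdot r)$ equal $\tilde\lambda(p)+\tilde\lambda(r)$. Reduction modulo $k$ extends to a map $\beta\mathbb{N}\to\mathbb{Z}/k\mathbb{Z}$ that respects both operations, so it also takes the same value on both sides. Neither invariant alone can answer the question.
\end{remark}

\section{Sums against products}\label{sec:reduction}

In this section we assume Theorem~\ref{thm:translates}(c).

\begin{proof}[Proof of Theorem~\ref{thm:main}]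
Suppose $p+q=r\cdot s$. Lemma~\ref{lem:sep} will put a dilate $x\cdot s$ in $\beta\mathbb{Z}+q$ or a translate $m+q$ in $\beta\mathbb{N}\cdot s$. Each of these can happen for at most one value of the parameter, so we discard the two values in advance. Let
\[
X=\{x\in\mathbb{N}:\lambda(x)\neq\tilde\lambda(q)-\tilde\lambda(s)\},\qquad Y=\{m\in\mathbb{Z}:m+q\notin\beta\mathbb{N}\cdot s\}.
\]
The set $X$ omits at most one element of $\mathbb{N}$ by Lemma~\ref{lem:log}(a), and $Y$ omits at most one element of $\mathbb{Z}$ by Theorem~\ref{thm:translates}(c). Since $r$ and $p$ are nonprincipal, $X\in r$ and $Y\in p$. Therefore $r\cdot s\in\overline{X\cdot s}$ and $p+q\in\overline{Y+q}$, and Lemma~\ref{lem:sep} applies to the countable sets $X\cdot s$ and $Y+q$.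

If $x\cdot s\in\overline{Y+q}\subseteq\beta\mathbb{Z}+q$ for some $x\in X$, then $\lambda(x)+\tilde\lambda(s)=\tilde\lambda(q)$ by Lemma~\ref{lem:log}(b),(c), contrary to the definition of $X$. If $m+q\in\overline{X\cdot s}\subseteq\beta\mathbb{N}\cdot s$ for some $m\in Y$, this is contrary to the definition of $Y$.
\end{proof}

The proof uses that $r$ and $p$ are nonprincipal to discard one point from each, that $q$ is nonprincipal in Lemma~\ref{lem:log}(c), and that $s$ is nonprincipal in Theorem~\ref{thm:translates}(c). All four hypotheses are needed.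

\begin{proposition}\label{prop:sharp}
The equation $p+q=r\cdot s$ has solutions in $\beta\mathbb{N}$ in which any prescribed one of $p,q,r,s$ is principal and the other three are in $\mathbb{N}^*$.
\end{proposition}

\begin{proof}
We use Lemma~\ref{lem:algebra} throughout. Let $m\in\mathbb{N}$ and $r,s\in\mathbb{N}^*$, and put $w=-m+r\cdot s\in\mathbb{N}^*$. Then $m+w=w+m=r\cdot s$, which gives solutions with $p=m$ and with $q=m$. Let $n\in\mathbb{N}$ and $p',q'\in\mathbb{N}^*$, and put $w=p'+q'\in\mathbb{N}^*$. Then $n\cdot p'+n\cdot q'=n\cdot w=w\cdot n$, which gives solutions with $r=n$ and with $s=n$.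
\end{proof}

In the solution with $p=m$ the set $Y$ of the proof omits exactly $m$, and in the solution with $r=n$ the set $X$ omits exactly $n$, since $\tilde\lambda(n\cdot q')-\tilde\lambda(p'+q')=\lambda(n)$. So both discarded points do occur.

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
Let $p\in\mathbb{N}^*$. Suppose first that one of $q,r$ is in $\mathbb{N}^*$. By Lemma~\ref{lem:algebra}(d), $q+r$ and the four products $p\cdot q$, $p\cdot r$, $q\cdot p$, $r\cdot p$ are in $\mathbb{N}^*$. In each equation the left side is then in $\mathbb{N}^*\cdot\mathbb{N}^*$ and the right side in $\mathbb{N}^*+\mathbb{N}^*$, and Theorem~\ref{thm:main} excludes equality.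

Suppose now that $q=m$ and $r=n$ are in $\mathbb{N}$. By Lemma~\ref{lem:algebra}(a) both equations read $(m+n)\cdot p=m\cdot p+n\cdot p$. The right side lies in $\beta\mathbb{Z}+n\cdot p$ with $n\cdot p\in\mathbb{N}^*$, so applying $\tilde\lambda$ gives $\lambda(m+n)+\tilde\lambda(p)=\lambda(n)+\tilde\lambda(p)$. Then $m+n=n$ by injectivity of $\lambda$, which is impossible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Z}]
Suppose $p+q=r\cdot s$ with $p,q,r,s\in\mathbb{Z}^*$. Choose signs $\varepsilon,\varepsilon'$ with $\varepsilon\cdot r,\ \varepsilon'\cdot s\in\mathbb{N}^*$, and let $\sigma=\varepsilon\varepsilon'$. By Lemma~\ref{lem:algebra}(b),(d),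
\[
\sigma\cdot p+\sigma\cdot q=(\varepsilon\cdot r)\cdot(\varepsilon'\cdot s)\in\mathbb{N}^* .
\]
If $\sigma\cdot q$ were in $-\mathbb{N}^*$, so would be the left side, by Lemma~\ref{lem:algebra}(c). Hence $\sigma\cdot q\in\mathbb{N}^*$, and the display contradicts Theorem~\ref{thm:main}. (The sign of $\sigma\cdot p$ is not under control; this is why that theorem allows its first summand in $\mathbb{Z}^*$.) For $p,q,r\in\mathbb{Z}^*$, Lemma~\ref{lem:algebra}(d) puts $q+r$, $p\cdot q$, $p\cdot r$, $q\cdot p$, $r\cdot p$ in $\mathbb{Z}^*$, so each distributive law would equate a product with a sum.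
\end{proof}

\section{Affine images of an ultrafilter}\label{sec:affine}

The maps $g_{\xi,m}$ with $\xi\in\mathbb{Q}_{>0}$ and $m\in\mathbb{Q}$ form a countable group $G$ under composition, with
\[
g_{\xi,m}\,g_{\eta,l}=g_{\xi\eta,\;m+\xi l},\qquad g_{\eta,m}^{-1}=g_{1/\eta,\;-m/\eta}.
\]
It acts on $\beta\mathbb{Q}$ by homeomorphisms that preserve $\mathbb{Q}^*$, and $t+n\cdot b=g_{n,t}(b)$ for $n\in\mathbb{N}$, $t\in\mathbb{Z}$, $b\in\beta\mathbb{N}$. The reason for passing from $\mathbb{N}$ to $\mathbb{Q}$ is that these maps become invertible. An element $g\neq1$ of $G$ has at most one fixed point in $\mathbb{Q}$, so Lemma~\ref{lem:fixed} gives: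
\begin{equation}\label{eq:free}
\text{if $1\neq g\in G$ and $b\in\mathbb{Q}^*$, there is $E\in b$ with $g[E]\cap E=\emptyset$.}
\end{equation}
In particular $G$ acts freely on $\mathbb{Q}^*$, although every point of $\mathbb{Q}$ has an infinite stabilizer.

For $b\in\mathbb{N}^*$ and $\theta\in\mathbb{Q}$ let
\[
D_b(\theta)=\{g_{\xi,\theta}(b):\xi\in\mathbb{Q}_{>0}\}.
\]
Theorem~\ref{thm:translates}(a) says that $b\notin\overline{D_b(\theta)}$ for $\theta\neq0$. The next lemma shows how such statements arise.

\begin{lemma}\label{lem:exchange}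
Let $b\in\mathbb{N}^*$, $\theta\in\mathbb{Q}$ and $\Xi,H\subseteq\mathbb{Q}_{>0}$. If the closures of $\{g_{\xi,\theta}(b):\xi\in\Xi\}$ and $\{g_{\eta,0}(b):\eta\in H\}$ meet, then $b\in\overline{D_b(\theta/\eta)}$ for some $\eta\in H$, or $b\in\overline{D_b(-\theta/\xi)}$ for some $\xi\in\Xi$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sep}, a point of one family is in the closure of the other family. If the point is $g_{\eta,0}(b)$, apply the homeomorphism $g_{\eta,0}^{-1}$ and use $g_{\eta,0}^{-1}g_{\xi,\theta}=g_{\xi/\eta,\,\theta/\eta}$. If it is $g_{\xi,\theta}(b)$, apply $g_{\xi,\theta}^{-1}$ and use $g_{\xi,\theta}^{-1}g_{\eta,0}=g_{\eta/\xi,\,-\theta/\xi}$.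
\end{proof}

\begin{proof}[Proof that (a) implies (b) and (c) in Theorem~\ref{thm:translates}]
Suppose $t_1+a\cdot b=t_2+a'\cdot b$ with integers $t_1\neq t_2$ and $a,a'\in\beta\mathbb{N}$. Applying $g_{1,-t_2}$ gives $t+a\cdot b=a'\cdot b$ with $t=t_1-t_2\neq0$. This point is in the closures of $\{g_{n,t}(b):n\in\mathbb{N}\}$ and of $\{g_{n',0}(b):n'\in\mathbb{N}\}$. By Lemma~\ref{lem:exchange}, $b\in\overline{D_b(\theta)}$ with $\theta=t/n'$ or $\theta=-t/n$, contrary to (a). This proves (b). If $m+d\in\beta\mathbb{N}\cdot b$, then $d\in-m+\beta\mathbb{N}\cdot b$, and by (b) this holds for at most one $m$.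
\end{proof}

It remains to prove (a). To keep $b$ out of the closure of a family of its images we need one set $B\in b$ that belongs to none of them. Colorings produce such sets.

\begin{lemma}\label{lem:criterion}
Let $b\in\beta\mathbb{Q}$ and $\mathcal{G}\subseteq G$. Suppose $c$ is a coloring of $\mathbb{Q}$ with finitely many colors, and for each $g\in\mathcal{G}$ there is $Y_g\in b$ with $c(gy)\neq c(y)$ for all $y\in Y_g$. Then $b\notin\overline{\{g(b):g\in\mathcal{G}\}}$.
\end{lemma}

\begin{proof}
Let $B$ be the color class that belongs to $b$. For $g\in\mathcal{G}$ the set $g^{-1}[B]$ misses $B\cap Y_g\in b$, so $B\notin g(b)$.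
\end{proof}

\subsection*{The equation $b=\theta+a\cdot b$}
The simplest instances of the problem are the equations $b=\theta+a\cdot b$ with $\theta\in\mathbb{N}$, $a\in\beta\mathbb{N}$ and $b\in\mathbb{N}^*$. Suppose that $a$ contains the odd numbers, so that $b$ would be in the closure of $\{g_{n,\theta}(b):n\text{ odd}\}$.

For $\theta=1$, the map $y\mapsto ny+1$ with $n$ odd changes the parity of every $y\in\mathbb{N}$, and Lemma~\ref{lem:criterion} applies with $Y_g=\mathbb{N}$. For $\theta=2$ and $2\mathbb{N}\in b$, the parity of $y/2$ works in the same way, since $(ny+2)/2=n(y/2)+1$.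

For $\theta=2$ and $b$ containing the odd numbers, no such uniform coloring exists. The Fermat numbers $F_j=2^{2^j}+1$ satisfy $F_j=F_0F_1\cdots F_{j-1}+2$, so for $i<j$ we have $F_j=nF_i+2$ with $n$ odd. A coloring changed at every odd $y$ by all maps $y\mapsto ny+2$ would give $3,5,17,257,\dots$ distinct colors. The sets $Y_g$ must therefore shrink with $g$.

Look at the first triangle: $g_{1,2}(3)=5$, $g_{3,2}(5)=17$, $g_{5,2}(3)=17$. Going around it gives the group element
\[
h=g_{5,2}^{-1}\,g_{3,2}\,g_{1,2},\qquad h(y)=\frac{3(y+2)+2-2}{5}=\frac{3y+6}{5}.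
\]
It fixes $3$ and nothing else. So the triangle is an accident at one point, and in the group it does not close. No odd cycle closes in the group, for the following reason. A rational number with odd denominator has a \emph{parity}, that of its numerator in lowest terms, and parity respects sums and products. Consider the elements $g_{\eta,m}$ with $\eta$ a quotient of odd integers and $m/2$ of odd denominator. They form a subgroup, and left multiplication by $g_{n,2}$ with $n$ odd replaces $m/2$ by $1+n\,(m/2)$, which has the opposite parity. So a word of odd length in the maps $g_{n,2}^{\pm1}$ has $m/2$ odd and is not the identity; for $h$ we find $m/2=3/5$.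

The right coloring thus lives on $G$, and the task is to carry it to $\mathbb{Q}$. If $G$ acted freely on $\mathbb{Q}$, we would fix a base point $v_0$ in each orbit, let $\Phi(v)$ be the element taking $v_0$ to $v$, and color $v$ by the color of $\Phi(v)$. The action is not free, but by \eqref{eq:free} each accident can be avoided on a member of $b$. There are infinitely many accidents, and a member of $b$ can be shrunk only finitely many times. The next section orders the construction so that each $Y_g$ has to avoid only finitely many.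

\section{Transporting colorings from $G$ to $\mathbb{Q}$}\label{sec:potential}

\begin{lemma}\label{lem:potential}
Let $b\in\mathbb{Q}^*$. There are sets $Y_g\in b$, $g\in G$, and a map $\Phi:\mathbb{Q}\to G$ such that $\Phi(gy)=g\,\Phi(y)$ for all $g\in G$ and $y\in Y_g$.
\end{lemma}

\begin{proof}
Enumerate $G=\{g_1,g_2,\dots\}$. We choose $Y_n=Y_{g_n}\in b$ by induction on $n$. Once $Y_1,\dots,Y_n$ are chosen, let $R_n$ be the multigraph on $\mathbb{Q}$ that has, for each $i\le n$ and $y\in Y_i$, an edge between $y$ and $g_iy$, called the \emph{$i$-edge at $y$}. Traversing it from $y$ to $g_iy$ carries the label $g_i$, and traversing it backward carries the label $g_i^{-1}$. The \emph{product} of a walk with successive labels $s_1,\dots,s_k$ is $s_k\cdots s_1$. It maps the initial vertex to the final one; the empty walk has product $1$, and reversing a walk inverts its product. The inductive hypothesis is: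
\begin{quote}
$(I_n)$\quad There is a finite set $S_n\subseteq G$ with $1\in S_n=S_n^{-1}$ such that the product of every walk in $R_n$ lies in $S_n$ and depends only on the initial and final vertices.
\end{quote}
The second part is what we want. The finiteness of $S_n$ is what keeps the induction going. The graph $R_0$ has no edges, and $(I_0)$ holds with $S_0=\{1\}$.

\emph{Choice of $Y_n$.} Assume $(I_{n-1})$, and write $S=S_{n-1}$ and $g=g_n$. The new edges have endpoints $y$ and $gy$ with $y\in Y_n$, and we must control the old walks between such endpoints. Let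
\[
F=S\cup g^{-1}S\cup Sg\cup g^{-1}Sg=\{\varepsilon'^{-1}s\,\varepsilon:\ s\in S,\ \varepsilon,\varepsilon'\in\{1,g\}\}.
\]
This set is finite. By \eqref{eq:free}, each $h\in F\setminus\{1\}$ has a set $E_h\in b$ with $h[E_h]\cap E_h=\emptyset$. Let $Y_n$ be the intersection of these sets (and $Y_n=\mathbb{Q}$ if there are none). Then $Y_n\in b$, and $h[Y_n]\cap Y_n=\emptyset$ for all $h\in F\setminus\{1\}$. This gives:
\begin{quote}
$(\ast)$\quad If $y,y'\in Y_n$ and $\varepsilon,\varepsilon'\in\{1,g\}$, and a walk in $R_{n-1}$ from $\varepsilon y$ to $\varepsilon'y'$ has product $s$, then $s=\varepsilon'\varepsilon^{-1}$ and $y=y'$.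
\end{quote}
Indeed $s\varepsilon y=\varepsilon'y'$, so $y'=hy$ with $h=\varepsilon'^{-1}s\varepsilon\in F$; as $y'\in h[Y_n]\cap Y_n$, we get $h=1$. For $n=1$ and $g\neq1$, for instance, $F=\{1,g,g^{-1}\}$ and $R_1$ is a set of disjoint edges.

\emph{Each component of $R_n$ contains at most one $n$-edge.} Take two $n$-edges in one component and a walk that begins with the first and ends with the second. Two successive $n$-edges on this walk have endpoints joined by a walk in $R_{n-1}$, possibly empty, so they are the same edge by $(\ast)$. Hence the first edge is the last.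

\emph{Proof of $(I_n)$.} Put $S_n=S\cup SgS\cup Sg^{-1}S$, a finite symmetric set containing $1$. A component of $R_n$ without $n$-edges is a component of $R_{n-1}$, and $(I_{n-1})$ applies. Consider a component with exactly one $n$-edge, at $y$. For $v,w$ in one component of $R_{n-1}$ let $\pi(v,w)\in S$ be the product of any walk in $R_{n-1}$ from $v$ to $w$.

Suppose first that $y$ and $gy$ lie in one component of $R_{n-1}$. By $(\ast)$ with $\varepsilon=1$ and $\varepsilon'=g$ we have $\pi(y,gy)=g$. So in any walk each traversal of the $n$-edge can be replaced by a walk in $R_{n-1}$ with the same endpoints and the same product, and $(I_{n-1})$ applies.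

Suppose now that $y\in C_1$ and $gy\in C_2$ for distinct components $C_1,C_2$ of $R_{n-1}$. The component of $R_n$ is $C_1\cup C_2$. Define $\Psi(v)=\pi(y,v)$ for $v\in C_1$ and $\Psi(v)=\pi(gy,v)\,g$ for $v\in C_2$. A traversal from $v$ to $w$ with label $s$ satisfies $\Psi(w)=s\Psi(v)$: for an edge of $R_{n-1}$ this holds by $(I_{n-1})$, and for the $n$-edge because $\Psi(y)=1$ and $\Psi(gy)=g$. Hence every walk from $v$ to $v'$ has product $\Psi(v')\Psi(v)^{-1}$. If $v,v'$ lie in the same $C_i$, this product is $\pi(v,v')\in S$, because some walk from $v$ to $v'$ lies in $R_{n-1}$. If $v\in C_1$ and $v'\in C_2$, it is $\pi(gy,v')\,g\,\pi(y,v)^{-1}\in SgS$, and in the opposite direction it lies in $Sg^{-1}S$. This proves $(I_n)$.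

\emph{The map $\Phi$.} Let $R=\bigcup_nR_n$. Two walks in $R$ with the same endpoints lie in a common $R_n$, so they have the same product. Fix a base vertex $v_0$ in each component of $R$, and let $\Phi(v)$ be the product of a walk from $v_0$ to $v$. For $y\in Y_n$, extending a walk from $v_0$ to $y$ by the $n$-edge at $y$ gives $\Phi(g_ny)=g_n\Phi(y)$.
\end{proof}

The proof used only that $G$ is countable and property \eqref{eq:free}, which is where $b$ must be nonprincipal.

\begin{proposition}\label{prop:coloring}
Let $b\in\mathbb{Q}^*$ and $\mathcal{G}\subseteq G$. Suppose $\chi$ is a coloring of $G$ with finitely many colors such that $\chi(gu)\neq\chi(u)$ for all $g\in\mathcal{G}$ and $u\in G$. Then $b\notin\overline{\{g(b):g\in\mathcal{G}\}}$.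
\end{proposition}

\begin{proof}
Let $c=\chi\circ\Phi$ with $\Phi$ from Lemma~\ref{lem:potential}. For $g\in\mathcal{G}$ and $y\in Y_g$ we have $c(gy)=\chi(g\Phi(y))\neq\chi(\Phi(y))=c(y)$. Apply Lemma~\ref{lem:criterion}.
\end{proof}

\section{The $2$-adic restriction}\label{sec:adic}

For $0\neq x\in\mathbb{Q}$ let $v(x)\in\mathbb{Z}$ be the exponent of $2$ in $x$, let $v(0)=\infty$, and let $|x|_2=2^{-v(x)}$. Then $v(xy)=v(x)+v(y)$ and $|x+y|_2\le\max(|x|_2,|y|_2)$, with equality when $|x|_2\neq|y|_2$. The rationals with $v\ge0$ are those with odd denominator, so they have a parity, and those with $v=0$ are odd. We sort the multipliers $\xi$ by valuation. A single valuation is handled by a coloring of $G$.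

\begin{lemma}\label{lem:level}
Let $b\in\mathbb{Q}^*$, $0\neq\theta\in\mathbb{Q}$ and $j\in\mathbb{Z}$. Then $b\notin\overline{\{g_{\xi,\theta}(b):\xi\in\mathbb{Q}_{>0},\ v(\xi)=j\}}$.
\end{lemma}

\begin{proof}
We find a coloring $\chi$ as in Proposition~\ref{prop:coloring}.

Let $j\neq0$. Color $g_{\eta,m}$ by the residue of $v(\eta)$ modulo $|j|+1$. Left multiplication by $g_{\xi,\theta}$ with $v(\xi)=j$ replaces $\eta$ by $\xi\eta$, so it adds $j$ to the color, and $j$ is not divisible by $|j|+1$.

Let $j=0$. Now $v(\eta)$ does not change, and we use the translation part, as in the example with $\theta=2$. Let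
\[
G_0=\{g_{\eta,m}\in G:\ v(\eta)=0,\ v(m)\ge v(\theta)\}.
\]
The formulas for products and inverses show that $G_0$ is a subgroup, and it contains every $g_{\xi,\theta}$ with $v(\xi)=0$. Choose a set $W$ of representatives of the right cosets $G_0w$, so that each $u\in G$ is uniquely $u=g_{\eta,m}w$ with $g_{\eta,m}\in G_0$ and $w\in W$. Let $\chi(u)$ be the parity of $m/\theta$, which is defined because $\theta\neq0$ and $v(m/\theta)\ge0$. For $v(\xi)=0$ we have $g_{\xi,\theta}u=g_{\xi\eta,\;\theta+\xi m}\,w$, and $(\theta+\xi m)/\theta=1+\xi\,(m/\theta)$ has parity opposite to that of $m/\theta$ because $\xi$ is odd.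
\end{proof}

The closure of a finite union is the union of the closures, so Lemma~\ref{lem:level} disposes of any finite set of valuations. It cannot treat all of them at once: a coloring of $\mathbb{Z}$ changed by every nonzero shift needs infinitely many colors. For valuations far from $0$ we use the $2$-adic limit of $b$ instead.

Let $\mathbb{Q}_2$ be the completion of $\mathbb{Q}$ for $|\cdot|_2$. The ring $\mathbb{Z}_2=\{z:|z|_2\le1\}$ is compact and open and contains $\mathbb{N}$, and all closed balls are compact. Let $K=\mathbb{Q}_2\cup\{\infty\}$ be the one-point compactification, and let $\delta:\beta\mathbb{Q}\to K$ be the continuous extension of the inclusion $\mathbb{Q}\to K$. For $b\in\beta\mathbb{N}$ we have $\delta(b)\in\mathbb{Z}_2$; this $2$-adic integer records the residue of $b$ modulo every power of $2$. The map $z\mapsto\xi z+\theta$ is a homeomorphism of $\mathbb{Q}_2$, so it extends to a homeomorphism of $K$ fixing $\infty$. Continuous maps on $\beta\mathbb{Q}$ that agree on $\mathbb{Q}$ are equal, hence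
\begin{equation}\label{eq:delta}
\delta\bigl(g_{\xi,\theta}(b)\bigr)=\xi\,\delta(b)+\theta\qquad(b\in\beta\mathbb{N}).
\end{equation}

\begin{proposition}\label{prop:adic}
Let $b\in\mathbb{N}^*$ and $0\neq\theta\in\mathbb{Q}$. If $b\in\overline{D_b(\theta)}$, then $\theta=\delta(b)$ in $\mathbb{Q}_2$.
\end{proposition}

\begin{proof}
Write $z_0=\delta(b)\in\mathbb{Z}_2$ and suppose $z_0\neq\theta$. We show $b\notin\overline{D_b(\theta)}$.

If $z_0=0$, then $\delta$ is constant, equal to $\theta$, on $D_b(\theta)$ by \eqref{eq:delta}, hence on its closure, while $\delta(b)\neq\theta$.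

Let $z_0\neq0$. Choose $k\in\mathbb{N}$ with $2^{-k}<|z_0-\theta|_2$ and $2^k|z_0|_2>\max(1,|\theta|_2)$, and let
\[
C=\{z\in\mathbb{Q}_2:|z-\theta|_2\le2^{-k}\}\cup(K\setminus\mathbb{Z}_2).
\]
This set is closed in $K$ and does not contain $z_0$. If $v(\xi)\ge k$, then $|(\xi z_0+\theta)-\theta|_2=|\xi|_2|z_0|_2\le2^{-k}$. If $v(\xi)\le-k$, then $|\xi z_0|_2\ge2^k|z_0|_2>|\theta|_2$, so $|\xi z_0+\theta|_2=|\xi z_0|_2>1$. In both cases $\xi z_0+\theta\in C$. By \eqref{eq:delta}, the closed set $\delta^{-1}[C]$ contains all $g_{\xi,\theta}(b)$ with $|v(\xi)|\ge k$, and it does not contain $b$. The remaining $\xi$ have one of the finitely many valuations $j$ with $|j|<k$, and Lemma~\ref{lem:level} applies to each.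
\end{proof}

The case $\theta=\delta(b)$ is invisible to $\delta$: then $\delta(g_{\xi,\theta}(b))=(\xi+1)\theta$ tends to $\delta(b)$ as $v(\xi)\to\infty$. It is treated in the next section.

\begin{remark}\label{rem:shortcut}
For Theorem~\ref{thm:main} alone the exceptional case can be avoided. Let $a,a',b\in\mathbb{N}^*$ and $0\neq t\in\mathbb{Z}$. At most one $n\in\mathbb{N}$ has $-t/n=\delta(b)$, and at most one $n'$ has $t/n'=\delta(b)$. Taking for $\Xi$ and $H$ in Lemma~\ref{lem:exchange} the set $\mathbb{N}$ with these values removed, Proposition~\ref{prop:adic} gives $t+a\cdot b\neq a'\cdot b$. In the proof of Theorem~\ref{thm:main}, define $Y$ by the condition $m+q\notin\overline{X}\cdot s$. If $m+q=a\cdot s$ with $a\in\overline{X}$, then $a$ is nonprincipal, since $a\in X$ would give $\lambda(a)+\tilde\lambda(s)=\tilde\lambda(q)$. So $Y$ still omits at most one integer, and the proof goes through.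
\end{remark}

\section{The exceptional value $\theta=\delta(b)$}\label{sec:exceptional}

The argument splits according to whether the family $g_{\xi,\theta}(b)$ is discrete. If it is, the inverse maps glue to a single map without fixed points that would fix $b$. If it is not, one member is a limit of the others, the common translation part $\theta$ cancels, and $b$ is a limit of its pure dilates. Comparing the two approximations of $b$ then yields a second value of the translation part, while Proposition~\ref{prop:adic} allows only one.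

\begin{proof}[Proof of Theorem~\ref{thm:translates}(a)]
Suppose $b\in\overline{D_b(\theta)}$ with $\theta\neq0$. By Proposition~\ref{prop:adic}, $\theta=\delta(b)$. Enumerate $\mathbb{Q}_{>0}=\{\xi_1,\xi_2,\dots\}$, and write $g_i=g_{\xi_i,\theta}$ and $d_i=g_i(b)\in\mathbb{Q}^*$.

\emph{Case 1: $d_i\notin\overline{\{d_j:j\neq i\}}$ for every $i$.} Choose $A_i\in d_i$ with $A_i\notin d_j$ for all $j\neq i$. Let $B_i$ be the set $A_i\setminus\bigcup_{j<i}A_j$ with the fixed point of $g_i$ removed, if there is one; $g_i\neq1$ because $\theta\neq0$. The sets $B_i$ are pairwise disjoint and $B_i\in d_i$. Define $f:\mathbb{Q}\to\mathbb{Q}$ by $f(z)=g_i^{-1}(z)$ for $z\in B_i$ and $f(z)=z+1$ for $z\notin\bigcup_iB_i$. Then $f$ has no fixed point. Since $f$ agrees with $g_i^{-1}$ on $B_i\in d_i$, we have $\tilde f(d_i)=g_i^{-1}(d_i)=b$ for every $i$. So $\tilde f$ is constant, equal to $b$, on $\overline{D_b(\theta)}$, and $\tilde f(b)=b$. This contradicts Lemma~\ref{lem:fixed}.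

\emph{Case 2: $d_i\in\overline{\{d_j:j\neq i\}}$ for some $i$.} Apply $g_i^{-1}$ and use
\[
g_{\xi_i,\theta}^{-1}\,g_{\xi_j,\theta}=g_{1/\xi_i,\,-\theta/\xi_i}\,g_{\xi_j,\theta}=g_{\xi_j/\xi_i,\,0}.
\]
This gives $b\in\overline{\{g_{\eta,0}(b):\eta\in H\}}$ with $H=\mathbb{Q}_{>0}\setminus\{1\}$. As $b$ is also in $\overline{D_b(\theta)}$, Lemma~\ref{lem:exchange} applies with $\Xi=\mathbb{Q}_{>0}$. If $b\in\overline{D_b(\theta/\eta)}$ with $\eta\in H$, Proposition~\ref{prop:adic} gives $\theta/\eta=\delta(b)=\theta$, so $\eta=1\notin H$. If $b\in\overline{D_b(-\theta/\xi)}$ with $\xi>0$, it gives $-\theta/\xi=\delta(b)=\theta$, so $\xi=-1$. Both are impossible.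
\end{proof}

This completes the proof of Theorem~\ref{thm:translates}, and with it of Theorems~\ref{thm:main} and~\ref{thm:Z} and Corollary~\ref{cor:answer}. Both hypotheses of part (a) are necessary: for $\theta=0$ the set $D_b(0)$ contains $b=g_{1,0}(b)$, and a principal $b=y>\theta$ is fixed by $g_{\xi,\theta}$ with $\xi=(y-\theta)/y>0$. Restricting to $\xi>0$ loses nothing, since for $\xi<0$ the image of $b\in\mathbb{N}^*$ under $y\mapsto\xi y+\theta$ contains the set of negative rationals, and such images cannot accumulate at $b$.

\begin{thebibliography}{9}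

\bibitem{HS}
Hindman and Strauss, \emph{Algebra in the Stone--\v{C}ech Compactification}.

\bibitem{problems}
\emph{Problems and new results on the algebra of $\beta\mathbb{N}$ and its application to Ramsey theory}, \texttt{http://nhindman.us/research/iseki.pdf}.

\end{thebibliography}
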